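# Pluricomplex Green functions that stay negative while the pole runs to the boundary

## 1. The regions $T_K$

Fix two numbers $b>0$ and $0<\lambda\le 1$ with
$$\lambda\sqrt{1+b}<b .$$
For instance $b=8$, $\lambda=1$ is allowed, since $3<8$. Write $\mathbb D=\{|t|<1\}$. For $K\in\mathbb N$ and $|t|\le 1$ let
$$E_K(t)=\operatorname{Re}\sqrt{1+K(1-t)}\quad\text{(principal branch)},\qquad H_K(t)=K\log|t|+\lambda E_K(t),$$
$$T_K=\{t\in\mathbb D:\ t=0\ \text{ or }\ H_K(t)<0\}.$$
Since $\operatorname{Re}(1+K(1-t))\ge 1$ on $|t|\le1$, the function $E_K$ is continuous on $\overline{\mathbb D}$ and harmonic in $\mathbb D$.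

**Lemma 1.** For every $K\in\mathbb N$:

1. for $|t|\le 1$,
$$E_K(t)\ \ge\ 2^{-1/2}\,(K|1-t|)^{1/2},\qquad E_K(t)>0; \tag{1}$$
2. $T_K$ is open and connected, $\overline{T_K}\subset\mathbb D$, and $H_K=0$ on $\partial T_K$;
3. $e^{-b/K}\in T_K$, and
$$H_K(e^{-b/K})\le -b+\lambda\sqrt{1+b}<0. \tag{2}$$

**Proof.** For (1), put $x=K(1-t)$, so $\operatorname{Re}x\ge 0$. The number $\sqrt{1+x}$ has argument in $(-\pi/4,\pi/4)$, so its real part is positive and at least $2^{-1/2}|1+x|^{1/2}$. Moreover $|1+x|\ge|x|$ because $\operatorname{Re}x\ge0$.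

The function $H_K$ is continuous on $\overline{\mathbb D}\setminus\{0\}$ and tends to $-\infty$ at $0$, so $T_K$ is open and contains a neighborhood of $0$. On $|t|=1$ we have $H_K=\lambda E_K>0$, so $H_K>0$ near the unit circle and $\overline{T_K}\subset\mathbb D$. By continuity $H_K=0$ on $\partial T_K$. Suppose $V$ is a component of $T_K$ that does not contain $0$. Then $0\notin\overline V$, so $H_K$ is harmonic on $V$, continuous on $\overline V$ and zero on $\partial V$. Hence $H_K\equiv0$ on $V$, contradicting $H_K<0$ there. So $T_K$ is connected.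

Finally $1-e^{-b/K}\le b/K$ gives $H_K(e^{-b/K})=-b+\lambda\sqrt{1+K(1-e^{-b/K})}\le-b+\lambda\sqrt{1+b}$. $\square$

The region $T_K$ is the unit disc with a thin collar removed. On its boundary $|t|^K=e^{-\lambda E_K(t)}$, and by (1) this is at most $\exp(-\lambda 2^{-1/2}(K|1-t|)^{1/2})$. So $t^K$ is small on all of $\partial T_K$, except for the part of $\partial T_K$ at distance $O(1/K)$ from $t=1$. Nevertheless the point $e^{-b/K}$, where $t^K=e^{-b}$, survives the trimming, and $H_K$ there is bounded away from $0$ uniformly in $K$.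

Here is the use we make of $T_K$. A holomorphic map $F:T_K\to\Omega$ that hits a point $w$ at $t=0$ with multiplicity $K$, and passes through $z^*$ at $t=e^{-b/K}$, forces the Green function of $\Omega$ with pole $w$ to be at most $-b+\lambda\sqrt{1+b}$ at $z^*$. This bound does not depend on $K$. We shall build one domain that contains infinitely many such images, with $z^*$ fixed and $w$ tending to the boundary.

## 2. Green functions with poles near the boundary

Recall that an upper semicontinuous $u:\Omega\to[-\infty,\infty)$, $u\not\equiv-\infty$, on a domain $\Omega\subset\mathbb C^n$ is plurisubharmonic (psh) if its restriction to every complex line is subharmonic or $\equiv-\infty$ on each component. We use these textbook facts. If $f\not\equiv 0$ is holomorphic, then $\log|f|$ is psh. Sums with nonnegative coefficients (if $\not\equiv-\infty$), finite maxima, and uniform limits of continuous psh functions are psh. A decreasing limit of psh functions is psh or $\equiv-\infty$. If $F$ is holomorphic from a planar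 domain into $\Omega$, then $u\circ F$ is subharmonic or $\equiv-\infty$. A subharmonic function on a punctured disc that is bounded above near the puncture extends subharmonically across it.

**Definition.** Let $\Omega\subset\mathbb C^n$ be a bounded domain and $w\in\Omega$. The pluricomplex Green function with pole $w$ is
$$g_{\Omega,w}:=\sup\{u\in PSH(\Omega):\ u<0,\ \limsup_{z\to w}\,(u(z)-\log|z-w|)<\infty\}.$$

**Definition.** A bounded domain $\Omega$ is hyperconvex if there is a continuous $\psi\in PSH(\Omega)$ with $\psi<0$ and $\{\psi<c\}\Subset\Omega$ for every $c<0$.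

The unit ball is hyperconvex, with $\psi=|z|^2-1$. The condition says that $\psi(z)\to0$ as $z\to\partial\Omega$, so $\psi$ extends continuously by $0$ to $\overline\Omega$. The domain $(\mathbb D\setminus\{0\})\times\mathbb D$ is not hyperconvex: the restriction of $\psi$ to $(\mathbb D\setminus\{0\})\times\{0\}$ would be subharmonic, negative, and tend to $0$ at the puncture. Extended across the puncture with value $0$, it would attain its maximum at an interior point and be $\equiv 0$, which is impossible.

**Definition.** A set is pluripolar if it is contained in $\{S=-\infty\}$ for some psh $S\not\equiv-\infty$. For example, $\{z_1=0\}$ is pluripolar, with $S=\log|z_1|$.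

We write $w\to\partial\Omega$ when the distance from $w\in\Omega$ to $\partial\Omega$ tends to $0$. It is known that for every bounded hyperconvex $\Omega\subset\mathbb C^n$,
$$\lim_{w\to\partial\Omega}\|g_{\Omega,w}\|_{L^p(\Omega)}=0\quad\text{for every }p<\infty. \tag{3}$$
It is also known that for certain bounded hyperconvex domains satisfying additional boundary assumptions, for every compact $K\subset\Omega$,
$$\lim_{w\to\partial\Omega}\ \sup_K|g_{\Omega,w}|=0. \tag{4}$$
The problem, taken from the Max-Planck-Institut preprint at https://www.mis.mpg.de/preprints/2002/preprint2002_85.pdf, asks whether (4) holds for every bounded hyperconvex domain in dimension $n\ge2$ and every compact $K$. The answer is no in every dimension $n\ge2$, already for a single point.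

**Theorem.** Let $n\ge2$.

(i) There are a bounded hyperconvex domain $\Omega\subset\mathbb C^n$, a point $z^*\in\Omega$ and points $w_l\in\Omega$ converging to a boundary point of $\Omega$ such that $g_{\Omega,w_l}(z^*)\le-5$ for all $l\ge1$. Hence (4) fails for $K=\{z^*\}$.

(ii) For all $\theta\in(0,1)$ and $\epsilon>0$ there are a hyperconvex domain $\Omega$ contained in the unit ball of $\mathbb C^n$ with $0\in\partial\Omega$, a point $z^*\in\Omega$ with $|z^*|=\theta$, and $w_l\in\Omega$, $w_l\to0$, with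
$$\log\theta\le\liminf_l g_{\Omega,w_l}(z^*)\le\limsup_l g_{\Omega,w_l}(z^*)\le\log\theta+\epsilon .$$

(iii) For every bounded hyperconvex $\Omega\subset\mathbb C^n$ and all $w_l\to\partial\Omega$, the set $\{z:\limsup_l g_{\Omega,w_l}(z)<0\}$ is pluripolar. By (i) it can be non-empty.

The lower bound in (ii) is trivial. If $\Omega$ lies in the unit ball, then $\zeta\mapsto\log\frac{|\zeta-w|}{1+|w|}$ is psh, negative on $\Omega$ and has the right pole. So $g_{\Omega,w}(z)\ge\log\frac{|z-w|}{1+|w|}$, and $\liminf_{w\to0}g_{\Omega,w}(z)\ge\log|z|$. Thus (ii) says that nothing better than this trivial estimate is true in general.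

The next lemma makes precise the use of $T_K$ announced above.

**Lemma 2.** Let $\Omega\subset\mathbb C^n$ be a bounded domain, $w\in\Omega$, and let $F:T_K\to\Omega$ be holomorphic with $F(t)-w=O(|t|^K)$ as $t\to0$. Then $g_{\Omega,w}(F(t))\le H_K(t)$ for $t\in T_K\setminus\{0\}$. In particular
$$g_{\Omega,w}\bigl(F(e^{-b/K})\bigr)\le-b+\lambda\sqrt{1+b}. \tag{5}$$

**Proof.** Let $u$ be a competitor: $u<0$ is psh and $u\le\log|z-w|+C$ near $w$. If $u\circ F\equiv-\infty$ there is nothing to prove. Otherwise $u\circ F$ is subharmonic and negative on $T_K$, and near $t=0$ we have $u\circ F\le K\log|t|+C'$. Therefore $u\circ F-H_K$ is subharmonic on $T_K\setminus\{0\}$ and bounded above near $0$ (by $C'-\lambda E_K\le C'$), so it extends subharmonically across $0$. At $\partial T_K$ its upper limits are $\le0$, because $u<0$ and $H_K\to0$ there. By the maximum principle $u\circ F\le H_K$. Take the supremum over $u$; then (5) follows from (2). $\square$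

## 3. The disc and the polydisc

In dimension one, for $\Omega=\mathbb D$, let $\varphi_w(z)=\frac{z-w}{1-\bar wz}$. The function $\log|\varphi_w|$ is a competitor. If $u$ is any competitor, $u-\log|\varphi_w|$ is bounded above near $w$ and has upper limits $\le0$ on the circle, so it is $\le0$. Hence $g_{\mathbb D,w}=\log|\varphi_w|$. From
$$1-|\varphi_w(z)|^2=\frac{(1-|w|^2)(1-|z|^2)}{|1-\bar wz|^2}\le\frac{1-|w|^2}{(1-\rho)^2}\qquad(|z|\le\rho<1)$$
we see that $g_{\mathbb D,w}\to0$ uniformly on compact sets as $|w|\to1$.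

For the polydisc $\mathbb D^n$ the function $\max_j\log|\varphi_{w_j}(z_j)|$ is psh and negative, and it is at most $\log|z-w|+C$ near $w$. So
$$0\ge g_{\mathbb D^n,w}(z)\ge\log|\varphi_{w_j}(z_j)|\quad\text{for each }j .$$
When $w\to\partial(\mathbb D^n)$ we have $\max_j|w_j|\to1$, and the one-variable estimate with the index $j$ that maximizes $|w_j|$ gives (4). The simplest domains satisfy (4); a counterexample must have an unusual boundary point.

## 4. Discs of bounded multiplicity give nothing

To show that a Green function is very negative at $z^*$ one bounds all competitors from above, and the natural tool is a holomorphic disc through $w$ and $z^*$. Let $\varphi:\mathbb D\to\Omega$ be holomorphic with $\varphi(t)-w=O(|t|^m)$ and $\varphi(\tau)=z^*$. The argument of Lemma 2, with $m\log|t|$ in place of $H_K$, gives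
$$g_{\Omega,w}(z^*)\le m\log|\tau| . \tag{6}$$
So try $m=1$: look for a hyperconvex domain and discs through $w_l$ and $z^*$ with $|\tau_l|$ bounded away from $1$. This cannot work.

**Lemma 3.** Let $\Omega$ be bounded and hyperconvex, $\varphi_l:\mathbb D\to\Omega$ holomorphic, $\varphi_l(0)=w_l\to p\in\partial\Omega$ and $\varphi_l(\tau_l)=z^*\in\Omega$. Then $|\tau_l|\to1$.

**Proof.** Otherwise, after passing to a subsequence, $\tau_l\to\tau\in\mathbb D$, and by Montel's theorem $\varphi_l\to\varphi$ locally uniformly with $\varphi:\mathbb D\to\overline\Omega$, $\varphi(0)=p$, $\varphi(\tau)=z^*$. Extend the exhaustion $\psi$ by $0$ to $\partial\Omega$; it is uniformly continuous on $\overline\Omega$. So $\psi\circ\varphi$ is a locally uniform limit of the subharmonic functions $\psi\circ\varphi_l$, hence subharmonic. It is $\le0$ and vanishes at $t=0$, so it is $\equiv0$. But $\psi(\varphi(\tau))=\psi(z^*)<0$. $\square$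

Consequently, if the multiplicities $m_l$ in (6) stay bounded, then $m_l\log|\tau_l|\to0$ and (6) says nothing in the limit. The only way out is to let $m_l=K_l\to\infty$ and to pass through $z^*$ at a parameter $\tau_l=1-O(1/K_l)$. In $\mathbb C^2$ we shall use discs whose first coordinate is $t^{K_l}$, with $z^*=(e^{-b},0)$ reached at $\tau_l=e^{-b/K_l}$.

## 5. One function negative on infinitely many discs

From here until Section 9 the dimension is $2$. Put
$$\gamma=\tfrac1{100},\qquad \mathbb B=\{z\in\mathbb C^2:|z|<1+\lambda\},\qquad z^*=(e^{-b},0).$$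
We want a continuous psh function $\Psi$ on $\mathbb B$ with $\Psi(0)=0$, and sets $X_l=F_l(T_{K_l})\subset\{\Psi<0\}$ with $z^*\in X_l$ and $F_l(0)=w_l\to0$. The domain will be a component of $\{\Psi<0\}$, and $0$ will be the bad boundary point. The function $\Psi$ is a weighted sum organized by scales $r_0\ge r_1\ge\cdots\to0$.

**Lemma 4.** Let $1=r_0\ge r_1\ge r_2\ge\cdots>0$ with $r_i\to0$. Let $v_i$ $(i\ge1)$ be psh on $\mathbb B$, continuous as maps to $[-\infty,\infty)$, with $v_i(0)=0$, $v_i\le6$, and
$$v_1,\dots,v_i\le2^{-i-6}\quad\text{on }\{|z|\le r_i\}. \tag{7}$$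
Let $X\subset\mathbb B\setminus\{0\}$ be a set such that for every $i\ge1$
$$v_i\le3\gamma\ \text{ on }X,\qquad v_i\le-\tfrac14\ \text{ on }X\cap\{|z|\ge r_{i-1}\}, \tag{8}$$
where the value $-\infty$ is allowed. Then $\Psi=\sum_{i\ge1}2^{-i}\max(v_i,-1)$ is continuous and psh on $\mathbb B$, $\Psi(0)=0$, and $\Psi<0$ on $X$.

**Proof.** Each $\max(v_i,-1)$ is continuous and psh with values in $[-1,6]$, so the series converges uniformly and $\Psi$ is continuous and psh. Clearly $\Psi(0)=0$. Let $z\in X$. As $z\ne0$ and $r_m\to0$, there is a least $m\ge1$ with $|z|\ge r_m$. For $i<m$ we have $|z|<r_{m-1}$, so (7) with index $m-1$ gives $v_i(z)\le2^{-m-5}$. For $i=m$ we have $v_m(z)\le3\gamma$. For $i>m$ we have $|z|\ge r_m\ge r_{i-1}$, so $\max(v_i(z),-1)\le-\frac14$. Summing with weights $2^{-i}$,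
$$\Psi(z)\le2^{-m-5}+2^{-m}\cdot\tfrac3{100}-\tfrac14\cdot2^{-m}=2^{-m}\bigl(\tfrac1{32}+\tfrac3{100}-\tfrac14\bigr)<0.\qquad\square$$

Condition (7) costs nothing: since $v_1,\dots,v_i$ are continuous and vanish at $0$, it holds for $r_i$ small. Condition (8), for all the sets $X_l$ at once, is the real task.

Condition (8) explains why the collar had to be removed from $\mathbb D$. Suppose we had discs $F_l$, continuous on $\overline{\mathbb D}$ and holomorphic inside, with $|F_l|\ge r_{i-1}$ on the whole circle, and (8) on $F_l(\overline{\mathbb D})$. The sub-mean value inequality would give $v_i(w_l)\le-\frac14$ for all $l$, while $v_i(w_l)\to v_i(0)=0$. So the part of the boundary of the parameter region that is mapped far from $0$ must have small harmonic measure seen from $t=0$. On $T_K$ the far part is the part where $K|1-t|$ is bounded. A harmonic function that detects it is $-\operatorname{Re}\Phi$, where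
$$\Phi(t)=\frac1{1+K(1-t)/R}=\frac R{R+K-Kt},\qquad R>0,\quad K\ge200R. \tag{9}$$

**Lemma 5.** For $|t|\le1$: $\operatorname{Re}\Phi(t)>0$ and $|\Phi(t)|\le1$, and if $K|1-t|\le R/2$ then $\operatorname{Re}\Phi(t)\ge\frac12$. Moreover $0<\Phi(0)\le\gamma/2$, and $\Phi$ is holomorphic in $|t|<1+R/K$ with nonnegative Taylor coefficients at $0$.

**Proof.** Let $x=K(1-t)/R$, so $\operatorname{Re}x\ge0$, $|1+x|\ge1$ and $\operatorname{Re}\frac1{1+x}=\frac{1+\operatorname{Re}x}{|1+x|^2}>0$. If $|x|\le\frac12$, then $|\Phi-1|=|x|/|1+x|\le|x|\le\frac12$. Next, $\Phi(0)=\frac R{R+K}\le\frac RK\le\frac1{200}=\frac\gamma2$. Finally $\Phi(t)=\frac R{R+K}\sum_{m\ge0}\bigl(\frac K{R+K}\bigr)^mt^m$. $\square$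

So for a disc $f(t)=(t^K,q(t))$ we would like a polynomial $Q$ on $\mathbb C^2$ and a large $a$ with
$$Q(0)=1,\qquad \tfrac1a\log|Q(f(t))|\le2\gamma-\operatorname{Re}\Phi(t)\quad(|t|\le1), \tag{10}$$
and $\frac1a\log|Q|$ bounded above on $\mathbb B$ by a constant independent of $a$.

## 6. Separating the sheets

The first disc to try is $f(t)=(t^K,0)$. For it (10) is impossible as soon as $R\ge2\pi$, which will always be the case below. Indeed, if $|t|=1$ and $|\arg t|\le\pi/K$, then $K|1-t|\le\pi\le R/2$, so $\operatorname{Re}\Phi(t)\ge\frac12$ and $|Q(t^K,0)|\le e^{-a(1/2-2\gamma)}<1$. But these $t$ give all points $t^K$ of the unit circle. So $|Q(z_1,0)|<1$ on $|z_1|=1$ and $Q(0,0)=1$, against the maximum principle. The trouble is that $f$ identifies $t$ with $\zeta t$ for $\zeta^K=1$, and $Q\circ f$ cannot distinguish the neighborhood of $t=1$ from its rotations. Hence condition (b) below.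

For a polynomial $q(t)$ and $K\in\mathbb N$ consider:

* (a) $t^K$ divides $q(t)$;
* (b) $q(t)\ne q(\zeta t)$ whenever $0<|t|\le1$, $\zeta^K=1$, $\zeta\ne1$;
* (c) $q(e^{-b/K})=0$.

Condition (a) gives multiplicity $K$ at $t=0$, and (c) makes $(t^K,q(t))$ pass through $z^*$ at $t=e^{-b/K}$. The product $\prod_{\zeta^K=1}(z_2-q(\zeta t))$ is a polynomial in $t$ and $z_2$ invariant under $t\mapsto\zeta t$ for $\zeta^K=1$, so only powers of $t^K$ occur in it. Putting $t^K=z_1$ makes it a polynomial in $(z_1,z_2)$.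

**Example.** Let $K=2$, $c=e^{-b/2}$, $q(t)=t^3-ct^2$. Then (a) holds, $q(t)-q(-t)=2t^3$ gives (b), and $q(c)=0$ is (c). The polynomial is $(z_2+ct^2-t^3)(z_2+ct^2+t^3)=(z_2+cz_1)^2-z_1^3$, which defines a cusp.

**Lemma 6.** Let $q$ satisfy (a)–(c) for $K'$, let $K=LK'$ with $L\in\mathbb N$, and let $\Delta>0$. There is a polynomial $\tilde q$ satisfying (a)–(c) for $K$ with $|\tilde q(t)-q(t^L)|\le\Delta/2$ for $|t|\le1$.

**Proof.** The polynomial $q(t^L)$ satisfies (a) and (c) for $K$, but identifies $t$ with $\zeta t$ when $\zeta^L=1$. We add one small term that breaks this. Put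
$$\tilde q(t)=q(t^L)+\eta'\bigl(t^{sK+1}-e^{-b/K}t^{sK}\bigr),\qquad s\in\mathbb N,\ \eta'>0 .$$
Condition (a) holds. Condition (c) holds because $(e^{-b/K})^L=e^{-b/K'}$ is a zero of $q$ and the bracket vanishes at $e^{-b/K}$. For $\zeta^K=1\ne\zeta$,
$$\tilde q(t)-\tilde q(\zeta t)=\bigl[q(t^L)-q(\zeta^Lt^L)\bigr]+\eta'(1-\zeta)t^{sK+1}.$$
If $\zeta^L=1$, the bracket is $0$ and the right side has no zero with $t\ne0$. If $\zeta^L\ne1$, then $(\zeta^L)^{K'}=1$, so by (b) for $q$ the bracket is a polynomial without zeros in $0<|t|\le1$. Hence it is at least $c|t|^\nu$ in modulus on $|t|\le1$, for some $c>0$ and some $\nu$; we take $c$ and $\nu$ common to the finitely many $\zeta$. Choose $s$ with $sK+1\ge\nu$ and $\eta'$ with $2\eta'<c$. Then the last term is at most $2\eta'|t|^\nu<c|t|^\nu$ in modulus for $0<|t|\le1$, and (b) holds. Taking also $2\eta'\le\Delta/2$ gives the estimate. $\square$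

## 7. Moving the disc to fit the polynomial

With (b) in hand there is still an obstacle. The exact solution of (10) would have $Q\circ f=e^{-a(\Phi-\Phi(0))}$. But $f$ vanishes to order $K$ at $0$, so $Q\circ f-1$ vanishes to order at least $K$, and $e^{-a(\Phi-\Phi(0))}-1$ only to order one. The pullbacks $Q\circ f$ form a restricted class of functions, and we do not know which ones occur.

The way around this is not to search for $Q$ on a given disc. Let $P$ be the polynomial that vanishes on the disc $(t^K,\tilde q(t))$, and move the disc by a tiny amount $\eta\chi(t)$ in the second coordinate. Then $P$ on the moved disc is $\eta\,\chi(t)D(t)$ up to order $\eta^2$, with $D(t)=\prod_{\zeta\ne1}(\tilde q(t)-\tilde q(\zeta t))$, and $1+\eta^{-1}P$ is about $1+\chi D$ there. In the cusp example, $P(t^2,q+\eta\chi)=(t^3+\eta\chi)^2-t^6$, so $1+\eta^{-1}P=1+2t^3\chi+\eta\chi^2$. So every function $G$ for which $G-1$ is divisible by $D$ can be reached approximately, by taking $\chi\approx(G-1)/D$.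

**Proposition 7.** Let $K\ge2$, $R>0$, $K\ge200R$, let $\tilde q$ satisfy (a)–(c) for $K$, and let $\Delta>0$. With $\Phi$ as in (9), for every sufficiently large $a$ there are polynomials $q(t)$ and $Q(z_1,z_2)$ such that

1. $q$ satisfies (a)–(c) for $K$, and $|q-\tilde q|\le\Delta/2$ on $|t|\le1$;
2. $Q(0)=1$ and $|Q|\le e^{5a}$ on $\{|z|<2\}$;
3. $|Q(t^K,q(t))|\le e^{a(\gamma-\operatorname{Re}\Phi(t))}+2e^{-3a}$ for $|t|\le1$.

**Proof.** **Step 1: the polynomial $P$ and its derivative along the disc.** This step computes $P$ near the unmoved disc. Let $P(z)=\prod_{\zeta^K=1}(z_2-\tilde q(\zeta t))$ with $t^K=z_1$. By (a), $\tilde q(0)=0$, so $P(0)=0$. Furthermore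
$$P(t^K,\tilde q(t)+h)=h\prod_{\zeta\ne1}\bigl(\tilde q(t)-\tilde q(\zeta t)+h\bigr)=hD(t)+h^2B(t,h) \tag{11}$$
with polynomials $D(t)=\prod_{\zeta\ne1}(\tilde q(t)-\tilde q(\zeta t))$ and $B$. By (b), $D=t^AU$ with $U$ zero-free on $|t|\le1$. Put $N=2A+K$ and $c_D=\min_{|t|=1}|D|>0$.

**Step 2: the target $G$.** We need a function with the size of $e^{-a\Phi}$, equal to $1$ to order $N$ at $t=0$. Let $\Phi_0=\Phi-\Phi(0)$. It has nonnegative Taylor coefficients, vanishes at $0$, and $\Phi_0(1)=1-\Phi(0)\le1$. For $a>0$ let $J$ be the part of degree $<N$ of the Taylor series of $e^{a\Phi_0}$ at $0$, and put $G=e^{-a\Phi_0}J$. Since $\Phi_0^k$ vanishes to order at least $k$ at $0$, only the terms $a^k\Phi_0^k/k!$ with $k<N$ contribute to $J$. All coefficients are nonnegative, so for $|t|\le1$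
$$|J(t)|\le J(1)\le\sum_{k<N}\frac{a^k\Phi_0(1)^k}{k!}\le\sum_{k\le N}\binom Nka^k=(1+a)^N,$$
where we used $\frac1{k!}\le1\le\binom Nk$. With $\Phi(0)\le\gamma/2$ this yields, for $a$ so large that $(1+a)^N\le e^{a\gamma/2}$,
$$|G(t)|\le(1+a)^Ne^{a\gamma/2}e^{-a\operatorname{Re}\Phi(t)}\le e^{a(\gamma-\operatorname{Re}\Phi(t))}\qquad(|t|\le1). \tag{12}$$
Correcting $e^{-a\Phi_0}$ to high order at $0$ thus costs only a factor polynomial in $a$. Also $G-1=e^{-a\Phi_0}(J-e^{a\Phi_0})$ vanishes to order $\ge N$ at $0$.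

**Step 3: the displacement $\chi$.** We now divide by $D$ and approximate by a polynomial. The quotient $(G-1)/D$ is holomorphic in a neighborhood of $|t|\le1$, because $D$ vanishes there only at $0$, to order $A$. It vanishes at $0$ to order $\ge N-A=A+K$. Let $\chi$ be a Taylor polynomial of it at $0$, of degree so high that
$$|\chi D-(G-1)|\le e^{-3a}\qquad(|t|\le1). \tag{13}$$
Then $t^{A+K}$ divides $\chi$. On $|t|=1$, (12) and $\operatorname{Re}\Phi>0$ give $|\chi D|\le|G|+1+e^{-3a}\le e^{a\gamma}+2$. So by the maximum principle, for $a$ large,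
$$M:=\sup_{|t|\le1}|\chi|\le\frac{e^{a\gamma}+2}{c_D}\le e^{a/10}. \tag{14}$$

**Step 4: the new disc and the polynomial $Q$.** Moving by $\eta\chi$ may destroy (c), so we also add a multiple of $t^K$, which does not affect (b). Put $t_*=e^{-b/K}$ and
$$\eta=e^{-4a},\quad\mu=e^b\chi(t_*),\quad q=\tilde q+\eta(\chi-\mu t^K),\quad Q(z)=1+\eta^{-1}P(z_1,z_2+\eta\mu z_1).$$
We have $|\mu|\le e^bM$. We check the three assertions for $a$ large; the data $N,A,D,B,P,c_D,\Delta,b$ do not depend on $a$.

*Assertion 1.* The power $t^K$ divides $\tilde q$ and $\chi$, so (a) holds. As $t_*^K=e^{-b}$, we have $\chi(t_*)-\mu t_*^K=0$, so $q(t_*)=\tilde q(t_*)=0$, which is (c). For (b), let $\zeta^K=1\ne\zeta$. The factor $\tilde q(t)-\tilde q(\zeta t)$ of $D$ has order at most $A$ at $0$ and no zeros in $0<|t|\le1$, so it is at least $c'|t|^A$ in modulus on $|t|\le1$, with a common $c'>0$ for all $\zeta$. In $q(t)-q(\zeta t)$ the $\mu$-terms cancel. Since $t^{A+K}\mid\chi$, the maximum principle for $\chi/t^{A+K}$ gives $|\chi(t)|\le M|t|^{A+K}\le M|t|^A$,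 so $|\eta(\chi(t)-\chi(\zeta t))|\le2\eta M|t|^A$. By (14), $2\eta M\le2e^{-4a+a/10}<c'$ for $a$ large, and (b) follows. Finally $|q-\tilde q|\le\eta(M+|\mu|)\le(1+e^b)e^{-4a+a/10}\le\Delta/2$ for $a$ large.

*Assertion 2.* $Q(0)=1+\eta^{-1}P(0)=1$. If $|z|<2$ and $a$ is so large that $\eta|\mu|\le\frac12$, then $|z_1|\le2$ and $|z_2+\eta\mu z_1|\le3$. So $|Q(z)|\le1+e^{4a}\sup_{|z_1|\le2,|z_2|\le3}|P|\le e^{5a}$ for $a$ large.

*Assertion 3.* Since $q+\eta\mu t^K=\tilde q+\eta\chi$, (11) with $h=\eta\chi$ gives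
$$Q(t^K,q(t))=1+\eta^{-1}P(t^K,\tilde q+\eta\chi)=1+\chi D+\eta\chi^2B(t,\eta\chi).$$
As $|\eta\chi|\le1$, (13) and (14) yield on $|t|\le1$
$$|Q(t^K,q(t))-G(t)|\le e^{-3a}+e^{-4a}e^{a/5}\sup_{|t|,|h|\le1}|B(t,h)|\le2e^{-3a}$$
for $a$ large. Combine this with (12). $\square$

## 8. The induction

One stage of the construction gives one disc and one function. The discs of later stages must remain close to the earlier ones, so that $v_i$ still controls $X_l$ for $l>i$. For the finitely many earlier discs, $l<i$, we add to $v_i$ a small multiple of $\log|p_l|$ with $p_l$ vanishing on $X_l$, which makes $v_i=-\infty$ there. This needs $p_l(0)\neq0$, so the final discs $F_l$ are slightly shifted away from $0$.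

Start with $K_0=1$, $q_0=0$, $r_0=1$. Conditions (a) and (c) are trivial for $q_0$, and (b) is empty. Let $i\ge1$ and suppose that stages $1,\dots,i-1$ have produced $K_j$, $q_j$ satisfying (a)–(c), numbers $a_j,\delta_j>0$, $0<r_j\le1$ decreasing, $\omega_j\in\mathbb C\setminus\{0\}$, polynomials $p_j$ and psh functions $v_j$. Put
$$\Delta_i=2^{-i-2}\min\{\lambda,\delta_1,\dots,\delta_{i-1}\},\qquad R_i=4\lambda^{-2}\bigl(\log(4/r_{i-1})\bigr)^2 .$$
Note $R_i\ge4(\log4)^2>7>2\pi$. Let $K_i\ge200R_i$ be a multiple of $K_{i-1}$, put $L_i=K_i/K_{i-1}$, and let $\Phi_i$ be the function (9) for $K_i,R_i$.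

**Step 1: the disc $f_i$ and the polynomial $Q_i$.** This step produces the new multiplicity-$K_i$ disc, close to the previous one. Lemma 6 with $q_{i-1}$, $K_{i-1}$, $K_i$, $\Delta_i$ gives $\tilde q$, and Proposition 7 with this $\tilde q$, $R_i$, $\Delta_i$ and a large number $a_i\ge\gamma^{-1}\log4$ gives $q_i$ and $Q_i$. So $q_i$ satisfies (a)–(c) for $K_i$, and
$$|q_i(t)-q_{i-1}(t^{L_i})|\le\Delta_i\qquad(|t|\le1). \tag{15}$$
Let $f_i(t)=(t^{K_i},q_i(t))$ and $u_i=a_i^{-1}\log|Q_i|$. Telescoping (15), that is,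
$$q_i(t)=\sum_{j=1}^i\bigl[q_j(t^{K_i/K_j})-q_{j-1}(t^{K_i/K_{j-1}})\bigr],$$
gives $|q_i|\le\sum_j\Delta_j\le\lambda/4$ on $|t|\le1$.

**Step 2: the tolerance $\delta_i$.** This step makes the estimate for $u_i$ on $f_i(\overline{\mathbb D})$ stable under small perturbations. Choose $\delta_i>0$ with $|Q_i(z)-Q_i(z')|\le e^{-3a_i}$ whenever $|z|,|z'|\le3$ and $|z-z'|\le\delta_i$. Then
$$u_i(z)\le2\gamma-\operatorname{Re}\Phi_i(s)\ \text{ if }|s|\le1,\ |z|\le3,\ |z-f_i(s)|\le\delta_i;\quad u_i(0)=0;\quad u_i\le5\text{ on }\mathbb B. \tag{16}$$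
For the first part note $|f_i(s)|\le1+\lambda/4<3$, so $|Q_i(z)|\le e^{a_i(\gamma-\operatorname{Re}\Phi_i(s))}+3e^{-3a_i}$. Since $\operatorname{Re}\Phi_i\le1$, this is at most $4e^{a_i(\gamma-\operatorname{Re}\Phi_i(s))}$, and $a_i^{-1}\log4\le\gamma$. The other two parts are assertion 2 of Proposition 7, as $\mathbb B\subset\{|z|<2\}$.

**Step 3: the shifted disc $F_i$.** This step moves the center of the disc off $0$ without losing $z^*$. Choose $\omega_i\ne0$ with
$$(1+e^b)|\omega_i|\le\min\{\Delta_i,\ \delta_i/2,\ r_{i-1}/2\} \tag{17}$$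
and put
$$w_i=(0,\omega_i),\qquad F_i(t)=\bigl(t^{K_i},\ q_i(t)+\omega_i(1-e^bt^{K_i})\bigr),$$
$$p_i(z)=\prod_{\zeta^{K_i}=1}\bigl(z_2-\omega_i(1-e^bz_1)-q_i(\zeta t)\bigr),\quad t^{K_i}=z_1 .$$
As in Section 6, $p_i$ is a polynomial. The factor $\zeta=1$ shows $p_i\circ F_i\equiv0$. Since $q_i(0)=0$, $p_i(0)=(-\omega_i)^{K_i}\ne0$.

**Step 4: the function $v_i$ and the radius $r_i$.** This step disposes of the earlier discs and fixes the next scale. Put
$$v_i=u_i+\beta_i\sum_{k<i}\log\Bigl|\frac{p_k}{p_k(0)}\Bigr|,\qquad \beta_i>0\ \text{ with }\ \beta_i\sum_{k<i}\sup_{\mathbb B}\log^+\Bigl|\frac{p_k}{p_k(0)}\Bigr|\le\gamma. \tag{18}$$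
Then $v_i$ is psh and continuous with values in $[-\infty,\infty)$, $v_i(0)=0$, and $v_i\le5+\gamma\le6$ on $\mathbb B$. Finally, since $v_1,\dots,v_i$ are continuous and vanish at $0$, choose $r_i\in(0,\min\{2^{-i},r_{i-1}\})$ such that (7) holds. This completes stage $i$.

The order of choices within a stage is: $\Delta_i,R_i$; then $K_i$; then $\tilde q$; then $a_i$ (with $q_i,Q_i$); then $\delta_i$; then $\omega_i$; then $\beta_i$; then $r_i$. Each choice depends only on earlier ones.

## 9. All discs against all functions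

Let $X_l=F_l(T_{K_l})$. We verify the hypotheses of Lemma 4 for $X=X_l$, for every $l$.

**Step 1: position of $X_l$.** We first show that $X_l$ lies in $\mathbb B\setminus\{0\}$. By the telescoping bound $|q_l|\le\lambda/4$ on $|t|\le1$. By (a) the quotient $q_l/t^{K_l}$ is a polynomial, so the maximum principle gives
$$|q_l(t)|\le\tfrac\lambda4|t|^{K_l}\qquad(|t|\le1). \tag{19}$$
Hence $|F_l(t)|\le1+\frac\lambda4+(1+e^b)|\omega_l|\le1+\frac\lambda4+\Delta_l\le1+\frac\lambda4+\frac\lambda8<1+\lambda$. If the first coordinate of $F_l(t)$ is $0$, then $t=0$ and $F_l(0)=w_l\ne0$.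

**Step 2: later discs follow earlier ones.** We show that for $l\ge i$, $|t|\le1$ and $s=t^{K_l/K_i}$,
$$|F_l(t)-f_i(s)|\le\delta_i. \tag{20}$$
The first coordinates are both $t^{K_l}$. By telescoping (15) from $i+1$ to $l$, the second coordinates differ by at most $\sum_{j=i+1}^l\Delta_j+(1+e^b)|\omega_l|$. For $l=i$ this is $\le\delta_i/2$ by (17). For $l>i$ we have $\Delta_j\le2^{-j-2}\delta_i$ for all $j>i$, and (17) bounds the last term by $\Delta_l$. The total is at most $\delta_i(2^{-i-2}+2^{-l-2})\le\delta_i$.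

**Step 3: $v_i\le3\gamma$ on every $X_l$.** This is the first half of (8). If $l<i$, then $p_l\circ F_l\equiv0$, so $v_i=-\infty$ on $X_l$. If $l\ge i$ and $z=F_l(t)$, use (16) and (20) with $s=t^{K_l/K_i}$. Since $\operatorname{Re}\Phi_i(s)>0$, $u_i(z)\le2\gamma$, and by (18) the remaining terms of $v_i$ add at most $\gamma$.

**Step 4: $v_i\le-\frac14$ on $X_l\cap\{|z|\ge r_{i-1}\}$.** This is the second half of (8), and it is where the shape of $T_K$ enters. If $l<i$, again $v_i=-\infty$. Let $l\ge i$ and $z=F_l(t)$ with $t\in T_{K_l}$, $|z|\ge r_{i-1}$. Since $|w_l|=|\omega_l|\le r_{l-1}/2<r_{i-1}$, we have $t\ne0$. By (19) and (17),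
$$r_{i-1}\le|z|\le|t|^{K_l}+\tfrac\lambda4|t|^{K_l}+(1+e^b)|\omega_l|\le2|t|^{K_l}+\tfrac12r_{i-1},$$
so $|t|^{K_l}\ge r_{i-1}/4$. Let $d=K_l|1-t|$. Because $t\in T_{K_l}\setminus\{0\}$, $H_{K_l}(t)<0$, and (1) gives
$$\frac\lambda{\sqrt2}\,d^{1/2}\le\lambda E_{K_l}(t)\le-K_l\log|t|\le\log\frac4{r_{i-1}},\qquad\text{so}\quad d\le2\lambda^{-2}\Bigl(\log\frac4{r_{i-1}}\Bigr)^2=\frac{R_i}2 .$$
Put $s=t^{K_l/K_i}$. Since $|t|\le1$, $|1-s|\le\frac{K_l}{K_i}|1-t|$, so $K_i|1-s|\le d\le R_i/2$, and Lemma 5 gives $\operatorname{Re}\Phi_i(s)\ge\frac12$. By (16), (20) and (18), $v_i(z)\le2\gamma-\frac12+\gamma\le-\frac14$.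

So Lemma 4 applies, with one and the same $\Psi=\sum_{i\ge1}2^{-i}\max(v_i,-1)$, to every $X_l$: the function $\Psi$ is continuous and psh on $\mathbb B$, $\Psi(0)=0$, and $\Psi<0$ on $X_l$ for all $l\ge1$.

## 10. The domain $\Omega$ and a Green function bounded by $-5$

**Step 1: all discs lie in one component.** By (c), $F_l(e^{-b/K_l})=(e^{-b},\,0+\omega_l(1-e^be^{-b}))=z^*$, and $e^{-b/K_l}\in T_{K_l}$ by Lemma 1. So $z^*\in X_l$ for every $l$, and $\Psi(z^*)<0$. Let $\Omega$ be the connected component of $\{z\in\mathbb B:\Psi(z)<0\}$ that contains $z^*$. Each $X_l$ is connected, because $T_{K_l}$ is, and contains $z^*$; so $X_l\subset\Omega$. In particular $w_l=F_l(0)\in\Omega$. By (17), $|\omega_l|\le r_{l-1}/2\to0$, so $w_l\to0$. As $\Psi(0)=0$, the point $0$ is not in $\Omega$, and hence $0\in\partial\Omega$.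

**Step 2: $\Omega$ is hyperconvex.** We check that $\psi=\max(\Psi,|z|^2-(1+\lambda)^2)$ is an exhaustion as in the definition. It is continuous, psh and negative on $\Omega$. Let $c<0$ and let $z_0$ be in the closure of $\{z\in\Omega:\psi(z)<c\}$. Then $|z_0|^2\le(1+\lambda)^2+c$, so $z_0\in\mathbb B$, and by continuity $\Psi(z_0)\le c<0$. So $z_0$ lies in the open set $\{\Psi<0\}$ and in the closure of its component $\Omega$. Components of an open set are relatively closed in it, so $z_0\in\Omega$. Thus $\{\psi<c\}\Subset\Omega$.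

**Step 3: the Green function at $z^*$.** Now Lemma 2 finishes the case $n=2$. By (a),
$$F_l(t)-w_l=\bigl(t^{K_l},\ q_l(t)-e^b\omega_lt^{K_l}\bigr)=O(|t|^{K_l}),$$
and $F_l$ maps $T_{K_l}$ into $\Omega$. So (5) gives
$$g_{\Omega,w_l}(z^*)\le-b+\lambda\sqrt{1+b}<0\qquad\text{for all }l\ge1. \tag{21}$$
With $b=8$ and $\lambda=1$ the right side is $-8+3=-5$.

**Step 4: dimension $n\ge3$.** We take a product with small discs. Let $\Omega_n=\Omega\times(\sigma\mathbb D)^{n-2}$ with $\sigma>0$. It is bounded, and hyperconvex with exhaustion $\max(\psi,|z_3|^2-\sigma^2,\dots,|z_n|^2-\sigma^2)$. Lemma 2 applied to $t\mapsto(F_l(t),0)$ gives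
$$g_{\Omega_n,(w_l,0)}\bigl((z^*,0)\bigr)\le-b+\lambda\sqrt{1+b},$$
and $(w_l,0)\to0\in\partial\Omega_n$. With $b=8$, $\lambda=1$ this proves (i) for every $n\ge2$. So the statement (4) is false for general bounded hyperconvex domains in every dimension $n\ge2$. $\blacksquare$

## 11. Sharpness of the trivial lower bound

We prove (ii). The bound $-b+\lambda\sqrt{1+b}$ is close to $-b=\log|z^*|$ when $\lambda$ is small, and the ball $\mathbb B$ is then nearly the unit ball; it remains to rescale. Given $\theta\in(0,1)$ and $\epsilon>0$, put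
$$b=\log\frac1{\theta(1+2\lambda)}$$
and choose $\lambda\in(0,1]$ so small that $b>0$, $\lambda\sqrt{1+b}<b$ and $\log(1+2\lambda)+\lambda\sqrt{1+b}\le\epsilon$. This is possible because $b\to\log(1/\theta)>0$ as $\lambda\to0$. Carry out the construction with these $b,\lambda$, and put $\Omega_2=\Omega$. Since $\Omega\subset\mathbb B$ has radius bound $1+\lambda$, for $\sigma$ small $\Omega_n$ lies in the ball of radius $1+2\lambda$.

Scale $\Omega_n$ by the factor $(1+2\lambda)^{-1}$. Green functions are invariant under $z\mapsto\rho z$, $\rho>0$: competitors correspond to competitors, since $\log|\rho z-\rho w|=\log|z-w|+\log\rho$. The scaled domain is hyperconvex, lies in the unit ball and has $0$ in its boundary, and the scaled poles tend to $0$. The image of $z^*$ (of $(z^*,0)$ if $n\ge3$) has norm $e^{-b}/(1+2\lambda)=\theta$, and by (21) the Green functions there are at most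
$$-b+\lambda\sqrt{1+b}=\log\theta+\log(1+2\lambda)+\lambda\sqrt{1+b}\le\log\theta+\epsilon .$$
The lower bound $\log\theta\le\liminf_l$ was proved after the statement of the Theorem. $\blacksquare$

## 12. The exceptional set is pluripolar

We prove (iii), which uses the known result (3) with $p=1$. Let $\Omega$ be bounded and hyperconvex and $w_l\to\partial\Omega$. By (3), $\|g_{\Omega,w_l}\|_{L^1(\Omega)}\to0$, so there is a subsequence with $\sum_j\|g_{\Omega,w_{l_j}}\|_{L^1(\Omega)}<\infty$. The functions $g_{\Omega,w}$ are psh (Klimek, Demailly) and negative. So the partial sums of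
$$S=\sum_jg_{\Omega,w_{l_j}}$$
are psh and decreasing, and $S\in L^1(\Omega)$ by monotone convergence. A decreasing limit of psh functions is psh or $\equiv-\infty$, and the latter is excluded by $S\in L^1(\Omega)$. Hence $S$ is psh and $S\not\equiv-\infty$.

Let $z$ be a point with $\limsup_lg_{\Omega,w_l}(z)<0$. Then there is $c>0$ with $g_{\Omega,w_{l_j}}(z)\le-c$ for all large $j$, and since all terms are $\le0$, $S(z)=-\infty$. So the set in (iii) is contained in $\{S=-\infty\}$ and is pluripolar. For the domain and the poles $w_l$ of part (i) it contains $z^*$. $\blacksquare$
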